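\title{Cyclic colorings of plane graphs whose faces share many vertices}

\begin{abstract}
A cyclic coloring of a plane graph gives distinct colors to any two vertices incident with the same face. Let $\Delta^*$ be the maximum size of a face and $k^*$ the maximum number of vertices common to two distinct faces. We prove the conjecture that a connected plane graph with sufficiently large $k^*$ has a cyclic coloring with $\Delta^*+k^*$ colors. More precisely, $\lceil\Delta^*+0.99k^*\rceil$ colors suffice unless three faces force more, and then the number forced by three faces suffices. This determines all cases of equality. The proof reduces cyclic coloring to edge coloring of planar multigraphs.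
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a connected plane graph with vertex set $V(G)$ and face set $F(G)$. For a face $f$ let $V(f)$ be the set of vertices incident with $f$. A \emph{cyclic coloring} of $G$ is a coloring of the vertices in which any two vertices incident with the same face receive distinct colors, and the \emph{cyclic chromatic number} $\chi_{\mathrm c}(G)$ is the least number of colors in such a coloring. The \emph{size} of a face is the length of its boundary walk, and $\Delta^*(G)$ is the maximum size of a face. The boundary walk of $f$ visits every vertex of $V(f)$, so $|V(f)|\le\Delta^*(G)$. If a largest face is bounded by a cycle, its vertices already need $\Delta^*(G)$ colors. How many more colors can be needed depends on how the faces overlap, and the overlap is measured by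
\[
k^*_G=\max\{|V(f_1)\cap V(f_2)| : f_1,f_2\in F(G),\ f_1\ne f_2\}.
\]

Two faces alone force nothing beyond the larger of them, because the vertices private to one can reuse the colors of the vertices private to the other. Three faces can force more. For a set $T=\{f_1,f_2,f_3\}$ of three distinct faces let $W(T)$ be the set of vertices incident with at least two of them. Two vertices of $W(T)$ each miss at most one face of $T$, so they share a face of $T$ and need distinct colors. Let $\omega_3(G)=\max_T|W(T)|$, and $\omega_3(G)=0$ if $G$ has fewer than three faces. A vertex of $W(T)$ outside $V(f_1)$ lies in $V(f_2)\cap V(f_3)$. Hence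
\begin{equation}\label{eq:omega}
\omega_3(G)\le\chi_{\mathrm c}(G)\qquad\text{and}\qquad\omega_3(G)\le\Delta^*(G)+k^*_G .
\end{equation}
The second bound is attained for every value $k^*_G\ge2$.

\begin{example}\label{ex:prism}
Let $k\ge2$. In the triangular prism replace each of the three edges joining the two triangles by a path with $k$ vertices, ends included; call these paths \emph{rungs}. Each of the three faces between two rungs has size $2(k-1)+2=2k$, and two of them share exactly one rung. A triangle shares $2\le k$ vertices with each of these faces, and the two triangles are disjoint. So $\Delta^*=2k$ and $k^*=k$. Any two of the $3k$ vertices lie on a common face between rungs, so $\chi_{\mathrm c}=3k=\Delta^*+k^*$.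
\end{example}

In the other direction, Borodin et al.\ proved that every plane graph $G$ satisfies
\[
\chi_{\mathrm c}(G)\le\max\{\Delta^*(G)+3k^*_G+2,\ \Delta^*(G)+14,\ 3k^*_G+6,\ 18\}.
\]
Since $\Delta^*(G)\ge k^*_G$, the first term is the largest as soon as $k^*_G\ge4$. So for large $k^*_G$ the question is which multiple of $k^*_G$ has to be added to $\Delta^*(G)$; the answer lies between $1$ and $3$. If triples of faces are the worst obstruction, then by \eqref{eq:omega} it is $1$. This is the conjecture stated in the survey \cite{survey}.

\begin{quote}
\textbf{Conjecture.} \emph{There is a constant $K$ such that every connected plane graph $G$ with $k^*_G\ge K$ satisfies $\chi_{\mathrm c}(G)\le\Delta^*(G)+k^*_G$.}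
\end{quote}

We prove the conjecture in a stronger form.

\begin{theorem}\label{thm:main}
There is an absolute constant $K$ such that every connected plane graph $G$ with $k^*_G\ge K$ satisfies
\[
\chi_{\mathrm c}(G)\le\max\{\omega_3(G),\ \lceil\Delta^*(G)+0.99\,k^*_G\rceil\}\le\Delta^*(G)+k^*_G .
\]
Moreover, for such $G$ we have $\chi_{\mathrm c}(G)=\Delta^*(G)+k^*_G$ if and only if $\Delta^*(G)=2k^*_G$ and $G$ has three faces that pairwise share exactly $k^*_G$ vertices, with no vertex common to all three. For every $k\ge2$ there is a plane graph with $k^*=k$, $\Delta^*=2k$ and $\chi_{\mathrm c}=3k=\Delta^*+k^*$.
\end{theorem}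

Thus triples of faces are the only obstruction near $\Delta^*+k^*$: whenever more than $\lceil\Delta^*+0.99k^*\rceil$ colors are needed, $\chi_{\mathrm c}$ equals $\omega_3$. We do not try to optimize $0.99$ or $K$. Section~\ref{sec:incidence} moves the problem to a class of bipartite graphs suited to induction. Section~\ref{sec:model} treats the model case, in which the problem is one of edge coloring, and identifies the three difficulties that the remaining sections resolve.

\section{Incidence graphs}\label{sec:incidence}

Deleting a vertex of a plane graph merges faces and can increase $\Delta^*$ and $k^*$, so plane graphs do not support induction. Their vertex--face incidence graphs do.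

Let $B$ be a simple planar bipartite graph with parts $V$ and $F$. Elements of $V$ are called \emph{vertices}, elements of $F$ are called \emph{faces}, and elements of either part are called \emph{nodes}. For $f\in F$ let $V(f)$ be its neighborhood; the neighbors of $v\in V$ are the \emph{faces of $v$}, and $d(v)$ is their number. Two vertices \emph{conflict} if they have a common face. A coloring of $V$ is \emph{valid} if conflicting vertices get distinct colors, and $\chi(B)$ is the least number of colors in a valid coloring. For a triple $T$ of distinct faces, $W(T)$ is the set of vertices adjacent to at least two of them. For positive integers $D,\kappa,N$ let $\mathcal C(D,\kappa,N)$ be the class of all such $B$ with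
\[
|V(f)|\le D,\qquad |V(f)\cap V(g)|\le\kappa,\qquad |W(T)|\le N
\]
for all faces $f$, all faces $g\ne f$ and all triples $T$. The class is closed under deleting vertices and under deleting faces.

\begin{proposition}\label{prop:main}
There is an integer $K\ge100$ such that, if $\kappa\ge K$ and $N\ge D+0.99\kappa$, then $\chi(B)\le N$ for all $B\in\mathcal C(D,\kappa,N)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
Let $\kappa=k^*_G\ge K$ and $D=\Delta^*(G)$. Place a point in each face of $G$ and join it, inside the face, once to each incident vertex. This draws the vertex--face incidence graph $B$ of $G$ without crossings, and $\chi(B)=\chi_{\mathrm c}(G)$. With $N=\max\{\omega_3(G),\lceil D+0.99\kappa\rceil\}$ we have $B\in\mathcal C(D,\kappa,N)$, which gives the first inequality. Since $0.01\kappa\ge1$, we have $\lceil D+0.99\kappa\rceil\le D+\kappa-1$; together with \eqref{eq:omega} this gives the second inequality and shows that $\chi_{\mathrm c}(G)=D+\kappa$ if and only if $|W(T)|=D+\kappa$ for some triple $T=\{f_1,f_2,f_3\}$.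

Let $T$ be such a triple and let $t$ be the number of vertices common to all three faces. In $\sum_{i<j}|V(f_i)\cap V(f_j)|$ these $t$ vertices are counted three times and the other vertices of $W(T)$ once; in $\sum_i|V(f_i)|$ they are counted three times and the other vertices of $W(T)$ twice. Therefore
\[
D+\kappa=\sum_{i<j}|V(f_i)\cap V(f_j)|-2t\le3\kappa-2t,\qquad 2(D+\kappa)+t\le\sum_i|V(f_i)|\le3D .
\]
So $2\kappa+t\le D\le2\kappa-2t$. Hence $t=0$ and $D=2\kappa$, and the three pairwise intersections, whose sizes sum to $3\kappa$, all have size $\kappa$. Conversely, if $D=2\kappa$, a triple as in the theorem has $|W(T)|=3\kappa=D+\kappa$. The last statement is Example~\ref{ex:prism}.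
\end{proof}

We draw planar graphs on the sphere. To avoid confusion with the elements of $F$, the components of the complement of a drawing are called \emph{regions}. For sets $X,X'$ of nodes, $e(X,X')$ is the number of edges between them. The following standard facts are used throughout.

\begin{itemize}
\item[(F1)] \emph{Edge bounds.} By Euler's formula, a simple planar graph on $n$ nodes has at most $3n$ edges, at most $3n-6$ if $n\ge3$, and at most $2n$ if it is bipartite. A graph is \emph{$d$-degenerate} if every nonempty induced subgraph has a node of degree at most $d$. Removing such nodes one by one and reversing the order of removal, we get an order in which every node has at most $d$ earlier neighbors; directing each edge toward its earlier end gives out-degrees at most $d$. Simple planar graphs are $5$-degenerate.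
\item[(F2)] \emph{Suppression.} Take paths $x\,y\,z$ of length two in a plane drawing of $B$ whose middle nodes are pairwise distinct and all lie in the same part. The paths meet only in their ends, so regarding each path as an edge $xz$ gives a loopless plane multigraph on the other part. Keeping one edge for each pair gives a simple planar graph.
\item[(F3)] \emph{Subdrawings.} Let $\Theta$ be a subgraph of a plane graph $B$. A node of $B$ not in $\Theta$ lies in a region of $\Theta$. An edge of $B$ not in $\Theta$ has its interior in one region $R$ of $\Theta$ and its ends in the closure $\overline R$; if an end lies in a region, that region is $R$.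
\item[(F4)] \emph{Regions.} In a connected plane multigraph with $n$ nodes, $e\ge1$ edges and $r$ regions, $n-e+r=2$, and every region is an open disc with a closed boundary walk. Each edge has two sides, each side lies in one region, and a region whose boundary walk has length $\ell$ contains $\ell$ sides. In a $2$-connected plane graph every region is bounded by a cycle, and the complement of its closure is again an open disc.
\end{itemize}

\section{The model case: edge coloring of planar multigraphs}\label{sec:model}

Suppose that every vertex of $B\in\mathcal C(D,\kappa,N)$ has exactly two faces; the inner vertices of the rungs in Example~\ref{ex:prism} are of this kind. Regard each vertex as an edge joining its two faces. By (F2) this gives a loopless plane multigraph $H$ on $F$, and two vertices conflict exactly when the corresponding edges share an end. So $\chi(B)$ is the \emph{chromatic index} $\chi'(H)$, the least number of colors in an edge coloring in which edges with a common end get distinct colors. The hypotheses say that $\Delta(H)\le D$, that every pair is joined by at most $\kappa$ edges, and that every three nodes span at most $N$ edges.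

For a loopless multigraph $H$ and a set $S$ of nodes let $e(S)$ be the number of edges with both ends in $S$, and put
\[
\Gamma^*(H)=\max\Bigl\{\Delta(H),\ \max_S\frac{e(S)}{\lfloor|S|/2\rfloor}\Bigr\},
\]
where $S$ ranges over the sets of odd size at least $3$. A color class is a matching and has at most $\lfloor|S|/2\rfloor$ edges inside $S$, so $\chi'(H)\ge\Gamma^*(H)$. By Edmonds' formula, $\Gamma^*(H)$ is the fractional chromatic index of $H$, and Kahn's theorem states that this lower bound is asymptotically correct.

\begin{theorem}[Kahn \cite{kahn}]\label{thm:kahn}
For every $\varepsilon>0$ there is $\Lambda_\varepsilon$ such that every loopless multigraph $H$ with $\Gamma^*(H)\ge\Lambda_\varepsilon$ satisfies $\chi'(H)\le(1+\varepsilon)\Gamma^*(H)$.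
\end{theorem}

Shannon's theorem gives $\chi'(H)\le\frac32\Delta(H)$, so $\chi'(H)\le\frac32\Lambda_\varepsilon$ when $\Gamma^*(H)<\Lambda_\varepsilon$. Hence every loopless multigraph $H$ satisfies
\begin{equation}\label{eq:kahn}
\chi'(H)\le(1+\varepsilon)\Gamma^*(H)+\tfrac32\Lambda_\varepsilon .
\end{equation}

The sets $S$ of size $3$ are the triples of faces, with $e(S)=|W(S)|$. Planarity makes all larger odd sets harmless.

\begin{lemma}\label{lem:odd}
Let $H$ be a loopless multigraph whose underlying simple graph is planar, and let $\Delta,\mu>0$ be real numbers such that $\Delta(H)\le\Delta$ and every pair of nodes is joined by at most $\mu$ edges. If $|S|=2m+1$ with $m\ge2$, then $e(S)/m\le\Delta+0.9\mu$.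
\end{lemma}

\begin{proof}
Summing degrees over $S$ gives $e(S)\le(2m+1)\Delta/2$, so $e(S)/m\le\Delta+\Delta/(2m)$. This suffices if $\Delta\le1.8m\mu$. Let $\Delta>1.8m\mu$. By (F1) at most $3|S|-6=6m-3$ pairs in $S$ are adjacent, so $e(S)/m\le(6-3/m)\mu$, while $\Delta+0.9\mu>(1.8m+0.9)\mu$. For $m=2$ both coefficients equal $4.5$, and for $m\ge3$ we have $1.8m+0.9\ge6.3>6$.
\end{proof}

\begin{remark}
Planarity cannot be dropped. If every edge of $K_5$ is replaced by $\mu$ parallel edges, then $\Delta=4\mu$ and $e(S)/2=5\mu=\Delta+\mu$ for the set $S$ of all five nodes, although three nodes span only $3\mu$ edges.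
\end{remark}

In the model case, then, $\Gamma^*(H)\le\max\{\max_T|W(T)|,\ D+0.9\kappa\}$. Suppose in addition that $D<100\kappa$ and that $|W(T)|\le D+0.95\kappa$ for all $T$. Take $\varepsilon=10^{-4}$ and $\kappa\ge75\Lambda_\varepsilon$. Then \eqref{eq:kahn} gives
\[
\chi(B)\le D+0.95\kappa+101\varepsilon\kappa+0.02\kappa<D+0.99\kappa\le N .
\]
This is the core of the proof. It used three assumptions, and each has to be removed.

\begin{enumerate}
\item \emph{No triple is nearly tight.} If $|W(T)|$ equals $N$, then $\Gamma^*(H)\ge N$, and no asymptotic theorem gives exactly $N$ colors. Since $2|W(T)|\le3D$ and $|W(T)|\le3\kappa$, a triple with $|W(T)|>D+0.95\kappa$ exists only if $1.9\kappa<D<2.05\kappa$. Section~\ref{sec:triples} shows that in this range a large $W(T)$ cuts $B$ into pieces that can be colored separately.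
\item \emph{All vertices have two faces.} Section~\ref{sec:groups} replaces $H$ by $q$ multigraphs, each roughly a copy of $H$ scaled by $1/q$, which are colored with disjoint palettes.
\item \emph{$D$ is at most a constant multiple of $\kappa$.} The error in Kahn's theorem is proportional to $D$, and we can only afford a fraction of $\kappa$. Section~\ref{sec:largeD} treats $D\ge100\kappa$ by finding a bipartite part of the multigraph, where an exact list coloring theorem is available.
\end{enumerate}

\section{A minimal counterexample has no nearly tight triple}\label{sec:triples}

We fix the constants
\[
\varepsilon=10^{-5},\qquad q=14+14\cdot10^5,\qquad\tau=40000\,q,\qquad m_0=10^5+28,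
\]
and an integer $K$ with
\begin{equation}\label{eq:K}
4q(5\tau+1)+\tfrac32q\Lambda_\varepsilon\le0.02K\qquad\text{and}\qquad K\ge268\,m_0 .
\end{equation}
The constants $\varepsilon,q,\tau$ and the first condition are used in Section~\ref{sec:groups}, the constant $m_0$ and the second condition in Section~\ref{sec:largeD}. Suppose that Proposition~\ref{prop:main} fails for some $D,\kappa,N$ with $\kappa\ge K$ and $N\ge D+0.99\kappa$. Fix these numbers, and for the rest of the paper let $B\in\mathcal C(D,\kappa,N)$ satisfy $\chi(B)>N$, with $|V|$ minimum and, subject to this, $|F|$ minimum. Then $V\ne\emptyset$. Fix a drawing of $B$ on the sphere.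

\begin{itemize}
\item[(M1)] \emph{Every vertex conflicts with at least $N$ vertices, and $d(v)\ge2$ for all $v$.} Otherwise color $B-v$ by minimality and give $v$ a color not used on the vertices it conflicts with. A vertex with at most one face conflicts with at most $D-1<N$ vertices.
\item[(M2)] \emph{There are no distinct faces $f,g$ with $V(g)\subseteq V(f)$, and $|V(g)|\ge2$ for all $g$.} Deleting such a $g$ would not change the conflicts. If $V(g)=\{v\}$, take for $f$ another face of $v$; if $V(g)=\emptyset$, take any other face. Both exist by (M1).
\end{itemize}

Consider first how a graph with a tight triple is colored when it has a few vertices outside $W(T)$.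

\begin{example}\label{ex:extra}
Take the graph of Example~\ref{ex:prism} with $k=3$ and subdivide each edge of the outer triangle once (Figure~\ref{fig:prism}). Let $T=\{f_1,f_2,f_3\}$ consist of the faces between rungs. The nine vertices of $W(T)$ use nine colors, and no further color is needed. The new vertex on $f_i$ can take a color from the rung opposite to $f_i$, since these colors do not appear on $f_i$. It must avoid the color of the outer end of that rung, which it meets on the outer face. The three new vertices also meet on the outer face, and they get distinct colors because they draw on different rungs.
\end{example}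

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,v/.style={circle,draw,inner sep=1.2pt,minimum size=4.5mm,font=\small},x/.style={rectangle,draw,fill=gray!20,inner sep=2.5pt,font=\small}]
\node[v] (a1) at (90:3.6) {1};  \node[v] (a2) at (90:2.3) {2};  \node[v] (a3) at (90:1) {3};
\node[v] (b1) at (210:3.6) {4}; \node[v] (b2) at (210:2.3) {5}; \node[v] (b3) at (210:1) {6};
\node[v] (c1) at (330:3.6) {7}; \node[v] (c2) at (330:2.3) {8}; \node[v] (c3) at (330:1) {9};
\node[x] (x1) at (30:1.8) {5};  \node[x] (x2) at (150:1.8) {8}; \node[x] (x3) at (270:1.8) {2};
\draw (a1)--(a2)--(a3) (b1)--(b2)--(b3) (c1)--(c2)--(c3);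
\draw (a3)--(b3)--(c3)--(a3);
\draw (a1)--(x2)--(b1)--(x3)--(c1)--(x1)--(a1);
\node at (30:1.1) {$f_1$}; \node at (150:1.1) {$f_2$}; \node at (270:1.1) {$f_3$};
\end{tikzpicture}
\caption{A cyclic coloring with nine colors. The nine round vertices each lie on two of the faces $f_1,f_2,f_3$ and need distinct colors. Each square vertex lies on one $f_i$ and reuses a color from the path that does not bound $f_i$.}\label{fig:prism}
\end{figure}

In general, if $W(T)$ is large, then the three faces have little room for other vertices, and these can be colored as in the example. The rest of $B$ lies in the regions cut out by $T\cup W(T)$, and each region meets the vertices colored so far in a small set. We color each region by minimality, with one added face that forces distinct colors on this small set; then a permutation of the colors makes the coloring agree with the prescribed one.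

\begin{lemma}\label{lem:triples}
If $1.9\kappa<D<2.1\kappa$, then $|W(T)|\le2.8\kappa$ for every triple $T$ of faces of $B$.
\end{lemma}

\begin{proof}
Suppose that $|W|>2.8\kappa$, where $W=W(T)$ and $T=\{f_1,f_2,f_3\}$. Throughout, $\{i,j,k\}=\{1,2,3\}$. Let $W_{ij}=W\setminus V(f_k)$ be the set of vertices adjacent to $f_i$ and $f_j$ but not to $f_k$; these three sets are pairwise disjoint. Let $P_k$ be the set of vertices adjacent to $f_k$ and to no other face of $T$, and $P=P_1\cup P_2\cup P_3$. A vertex of $W\cap V(f_k)$ is adjacent to $f_i$ or $f_j$, so $|W\cap V(f_k)|\le2\kappa$. Counting incidences at $T$ gives $|P|+2|W|\le3D$. Hence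
\begin{equation}\label{eq:WP}
|W_{ij}|>0.8\kappa,\qquad |P|<6.3\kappa-5.6\kappa=0.7\kappa .
\end{equation}

\emph{Regions.} The induced subgraph $\Theta=B[T\cup W]$ is $2$-connected. If a vertex of $W$ is deleted, each pair $f_i,f_j$ keeps a common neighbor in $W_{ij}$, and every remaining vertex of $W$ is adjacent to $T$. If $f_k$ is deleted, $f_i$ and $f_j$ are joined through $W_{ij}$, and every vertex of $W$ keeps a neighbor in $\{f_i,f_j\}$. By (F4) every region $R$ of $\Theta$ is bounded by a cycle $\partial R$. This cycle alternates between $T$ and $W$, so it contains at most three vertices of $W$.

\emph{Pieces.} For a region $R$ let $V_R=(V\cap R)\cup(W\cap\partial R)$ and $F_R=F\cap R$. Let $U_R$ consist of $W\cap\partial R$ and of all vertices in $R$ that are adjacent to a face of $T$. The latter are not in $W$, so they are exactly the vertices of $P$ in $R$, and $|U_R|<0.7\kappa+3\le\kappa$. By (F3), $V(g)\subseteq V_R$ for $g\in F_R$. Let $B_R$ be obtained from $B[V_R\cup F_R]$ by adding a new face $\varphi$ with $V(\varphi)=U_R$.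

The graph $B_R$ is planar. Take the part of $B$ drawn in $\overline R$; by (F3) it contains $B[V_R\cup F_R]$, since each edge of this graph has an end in $R$, and it contains every edge from a vertex in $R$ to a face of $T$. Join the elements of $T\cap\partial R$ by a path drawn in the open disc complementary to $\overline R$, contract this path to a single node, and delete parallel edges. The neighbors of the new node are the vertices in $R$ adjacent to $T$ and, through the edges of $\partial R$, all of $W\cap\partial R$. So the resulting planar graph is $B_R$.

Moreover $B_R\in\mathcal C(D,\kappa,N)$. Conditions not involving $\varphi$ are inherited from $B$. For $\varphi$ we have $|V(\varphi)|\le\kappa<D$, every intersection with $V(\varphi)$ has size at most $\kappa$, and $|W(\{\varphi,g,h\})|\le|U_R|+|V(g)\cap V(h)|\le2\kappa<N$. Since $V_R$ contains at most three vertices of $W$, we have $|V_R|<|V|$. By minimality $B_R$ has a valid coloring $c_R$ with $N$ colors, and $c_R$ is injective on $U_R$ because of $\varphi$.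

\emph{A coloring $c$ of $W\cup P$.} Give the vertices of $W$ pairwise distinct colors, which is possible because $|W|\le N$. Then color each $P_k$ injectively with colors from $c(W_{ij})$ so that a vertex lying in a region $R$ avoids the colors of $W\cap\partial R$. This can be done greedily: by \eqref{eq:WP}, fewer than $0.7\kappa+3\le0.8\kappa$ of the more than $0.8\kappa$ colors are ever excluded. The coloring $c$ is injective on $W$, and it is injective on $P$ because the three sets $c(W_{ij})$ are disjoint. It is injective on $V(f_k)=(W\cap V(f_k))\cup P_k$ because $W_{ij}$ is disjoint from $V(f_k)$. It is injective on $U_R=(W\cap\partial R)\cup(P\cap R)$ by the avoidance rule.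

\emph{Gluing.} Since $c_R$ and $c$ are both injective on $U_R$, there is a permutation $\pi_R$ of the $N$ colors with $\pi_R\circ c_R=c$ on $U_R$. Color each $V_R$ by $\pi_R\circ c_R$. The sets $V_R$ cover $V$. A vertex in more than one of them lies in $W$, belongs to each corresponding $U_R$, and gets its color under $c$ each time; so the coloring is well defined, and it agrees with $c$ on $W\cup P$. A face $g\notin T$ lies in some $F_R$, and the colors on $V(g)\subseteq V_R$ are distinct because $c_R$ is valid. The colors on $V(f_k)$ are distinct because $c$ is injective there. Thus $\chi(B)\le N$, a contradiction.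
\end{proof}

\begin{remark}
The coloring of $W$ in this proof is the only place where the hypothesis $|W(T)|\le N$ is used, apart from checking that smaller graphs stay in the class. It cannot be omitted: the graphs of Example~\ref{ex:prism} need $3k>D+0.99\kappa$ colors.
\end{remark}

\section{Splitting into multigraphs and the case $D<100\kappa$}\label{sec:groups}

A vertex with three or more faces is not an edge of a multigraph on $F$. We make it one by choosing two of its faces as its \emph{main} faces and calling it \emph{minor} at the others. An edge coloring of the resulting multigraph respects all conflicts between two vertices at a face that is main for both, and ignores the others. Planarity allows a choice with at most two minor vertices per face, and then the ignored conflicts form a $14$-degenerate graph. We could properly color this graph with $15$ \emph{groups} and give each group its own palette, but unbalanced groups might each need almost as many colors as the whole multigraph. So we use $q$ groups, with $q$ much larger than $14$, and use the freedom of $q-14$ choices to make every group receive about the same share of every degree and every multiplicity.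

\begin{lemma}\label{lem:groups}
Let $B$ be a simple planar bipartite graph with parts $V,F$ such that $d(v)\ge2$ for all $v\in V$ and $|V(f)|\le D$ for all $f\in F$. Let $q>14$ and $\tau\ge1$ be integers, and put $s=1/(q-14)$ and $\rho=D/\tau+5\tau+1$. One can choose for each vertex two of its faces as main faces and a group in $\{1,\dots,q\}$ such that the following holds. Let $V_{fg}$ be the set of vertices with main faces $f,g$, and let $H_j$ be the multigraph on $F$ that has, for each vertex in group $j$, an edge joining its main faces. Then each $H_j$ is loopless with planar underlying simple graph, and
\begin{itemize}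
\item[(a)] $\chi(B)\le\sum_{j=1}^q\chi'(H_j)$;
\item[(b)] $\Delta(H_j)\le sD+\rho$;
\item[(c)] every pair $f,g$ is joined by at most $s|V_{fg}|+\rho$ edges of $H_j$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Main faces.} We first orient $B$ with all out-degrees at most $2$. Recall Hall's theorem: if in a bipartite graph every subset of one part has at least as many neighbors as elements, then some matching covers that part. Apply it to the bipartite graph in which each edge of $B$ is joined to two copies of each of its ends. A set of edges of $B$ covering $n$ nodes has at most $2n$ elements by (F1) and has $2n$ neighbors. So each edge can be assigned to one of its ends, with at most two edges per node; direct each edge away from that end. For each vertex $v$ choose two main faces that include all out-neighbors of $v$; this is possible since $d(v)\ge2$. If $v$ is minor at $f$, the edge $vf$ is directed away from $f$. Hence \emph{every face has at most two minor vertices}. The statements on loops and planarity follow from (F2), applied to the paths $f\,v\,g$ with $v\in V_{fg}$.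

\emph{The ignored conflicts.} Let $A$ be the simple graph on $V$ in which $u\ne v$ are adjacent if they have a common face at which at least one of them is minor. Let $\emptyset\ne V'\subseteq V$. A vertex has two main faces, each with at most two minor vertices, so at most $4|V'|$ edges of $A[V']$ come from a face that is main for one end. Every other edge $uv$ comes from a face $f$ at which both ends are minor. A face gives at most one such edge, so by (F2), applied to the paths $u\,f\,v$, these edges form a planar graph and number at most $3|V'|$. Thus $A[V']$ has at most $7|V'|$ edges and a vertex of degree at most $14$. Order $V$ so that each vertex has at most $14$ earlier neighbors in $A$.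

\emph{Cells.} We shall partition $V$ into cells and spread each cell $Q$ over the groups so that each group gets at most $s|Q|+1$ of its vertices. The cells $V_{fg}$ would give (c), but the rounding term $1$ is paid once per cell, and a face can meet $D$ such cells. So only the large sets $V_{fg}$ become cells, and the small ones are bundled at one of their two faces. Call a pair $\{f,g\}$ \emph{thick} if $|V_{fg}|\ge\tau$ and \emph{thin} if $1\le|V_{fg}|<\tau$. The thin pairs form a simple planar graph on $F$ by (F2); orient it with out-degrees at most $5$ by (F1). The cells are the sets $V_{fg}$ for thick pairs and, for each face $g$, the union $Q_g$ of the sets $V_{fg}$ over thin pairs oriented from $f$ to $g$. They partition $V$, and $Q_g\subseteq V(g)$.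

\emph{Groups.} Go through $V$ in the chosen order. A group is allowed for $v$ if no earlier neighbor of $v$ in $A$ belongs to it, so at least $q-14$ groups are allowed. Put $v$ into an allowed group that currently contains the fewest vertices of the cell $Q$ of $v$. If this group then contains $\ell$ vertices of $Q$, every allowed group already contained at least $\ell-1$ of them, so $(q-14)(\ell-1)\le|Q|$. Hence each group finally contains at most $s|Q|+1$ vertices of $Q$.

\emph{Proof of (c).} The number of edges is at most $s|V_{fg}|+1$ for a thick pair and less than $\tau$ for a thin pair.

\emph{Proof of (b).} The degree of $f$ in $H_j$ counts the vertices of group $j$ in the sets $V_{fg}$. The cells of the thick pairs at $f$ and the cell $Q_f$ are disjoint subsets of $V(f)$, and there are at most $D/\tau+1$ of them, so they contribute at most $sD+D/\tau+1$. What remains are at most five thin pairs oriented away from $f$, which contribute at most $5\tau$.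

\emph{Proof of (a).} Color the edges of the $H_j$ properly with pairwise disjoint palettes, and give each vertex the color of its edge. Let $u\ne v$ lie in $V(f)$. If they are in different groups, their colors differ. If they are in the same group $j$, they are not adjacent in $A$, so $f$ is main for both; then their edges meet at $f$ in $H_j$, and again the colors differ.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main} for $D<100\kappa$]
By (M1) we can apply Lemma~\ref{lem:groups} to the minimal counterexample $B$, with the fixed $q$ and $\tau$. Since $V_{fg}\subseteq V(f)\cap V(g)$, each $H_j$ has maximum degree at most $sD+\rho$ and multiplicities at most $s\kappa+\rho$. We claim that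
\begin{equation}\label{eq:gamma}
\Gamma^*(H_j)\le s(D+0.95\kappa)+3\rho .
\end{equation}
The maximum degree is within this bound. For $|S|=2m+1\ge5$, Lemma~\ref{lem:odd} gives $e(S)/m\le s(D+0.9\kappa)+1.9\rho$. Let $|S|=3$. If $D\le1.9\kappa$, then $\frac32D\le D+0.95\kappa$, and summing degrees gives
\[
e(S)\le\tfrac32(sD+\rho)\le s(D+0.95\kappa)+\tfrac32\rho .
\]
If $D\ge2.1\kappa$, then $3\kappa\le D+0.9\kappa$, and summing multiplicities gives $e(S)\le3s\kappa+3\rho\le s(D+0.9\kappa)+3\rho$. If $1.9\kappa<D<2.1\kappa$, we use (c) in its full strength: the three sets $V_{fg}$ with $f,g\in S$ are disjoint subsets of $W(S)$, so Lemma~\ref{lem:triples} gives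
\[
e(S)\le s|W(S)|+3\rho\le2.8s\kappa+3\rho\le s(D+0.95\kappa)+3\rho .
\]
This proves \eqref{eq:gamma}.

The choice of $q$ gives $qs=1+\varepsilon$. By (a), \eqref{eq:kahn} and \eqref{eq:gamma},
\[
\chi(B)\le(1+\varepsilon)^2(D+0.95\kappa)+4q\frac D\tau+4q(5\tau+1)+\tfrac32q\Lambda_\varepsilon .
\]
Here the assumption $D<100\kappa$ enters twice. Since $(1+\varepsilon)^2-1\le3\cdot10^{-5}$ and $D+0.95\kappa\le101\kappa$, the first term is at most $D+0.954\kappa$, and $4qD/\tau\le400q\kappa/\tau=0.01\kappa$. The last two terms total at most $0.02\kappa$ by \eqref{eq:K}. So $\chi(B)\le D+0.984\kappa<N$, a contradiction.
\end{proof}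

\section{The case $D\ge100\kappa$}\label{sec:largeD}

Now a face of size near $D$ shares at most one percent of $D$ with any other face. By planarity the large faces form few adjacent pairs among themselves, so most of their vertices are shared with smaller faces. This suggests a bipartite multigraph between large faces and smaller ones, and for bipartite multigraphs there is an exact theorem.

\begin{theorem}[Borodin, Kostochka and Woodall \cite{bkw}]\label{thm:bkw}
Let $H$ be a bipartite multigraph in which every edge $e=uw$ has a list of at least $\max\{d_H(u),d_H(w)\}$ colors. Then $H$ has a proper edge coloring in which every edge gets a color from its list.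
\end{theorem}

\subsection{A reducible configuration}

\begin{lemma}\label{lem:reducible}
There are no disjoint sets $X,Z\subseteq F$ and nonempty set $Y\subseteq V$ such that, with $y_f=|Y\cap V(f)|$, every $v\in Y$ has exactly two faces $f\in X$ and $g\in Z$, and these satisfy $y_f\ge y_g$ and $|V(g)\setminus Y|\le N-D$.
\end{lemma}

\begin{proof}
Suppose that $X,Y,Z$ exist. By minimality $B-Y$ has a valid coloring with $N$ colors. For $v\in Y$ with faces $f\in X$, $g\in Z$, let the list of $v$ consist of the colors not used on $(V(f)\cup V(g))\setminus Y$. Its size is at least
\[
N-(D-y_f)-(N-D)=y_f=\max\{y_f,y_g\}.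
\]
Let $H$ be the bipartite multigraph with parts $X,Z$ and edge set $Y$, each $v\in Y$ joining its two faces. The degree of a face $f$ in $H$ is $y_f$, and two vertices of $Y$ conflict exactly when they share an end as edges of $H$. By Theorem~\ref{thm:bkw} the coloring extends to $Y$, so $\chi(B)\le N$.
\end{proof}

For $Y=\{v\}$ the lemma is a case of (M1): then $v$ conflicts with at most $(D-1)+(N-D)<N$ vertices. The gain from a large $Y$ is that the faces in $Z$ may be much larger than $N-D$, as long as most of their vertices are uncolored simultaneously. We shall find $X,Y,Z$ with $y_f\ge2\kappa\ge y_g$ and $|V(g)\setminus Y|\le\frac23\kappa\le N-D$. This requires many vertices with exactly two faces, and we produce these first.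

\subsection{Most vertices have two faces}

Call a face $f$ \emph{tiny} if $|V(f)|<m_0$, \emph{large} if $|V(f)|\ge D/2$, and \emph{medium} otherwise; no face is both tiny and large, as $D/2\ge50\kappa\ge m_0$. Let $L$ and $M$ be the sets of large and medium faces, and $F^+=L\cup M$. Call a vertex \emph{low} if $d(v)\le\kappa/(2m_0)$ and \emph{high} otherwise, and let $V_{\mathrm h}$ be the set of high vertices. The thresholds are chosen so that tiny faces cannot give a low vertex enough conflicts: a low vertex with at most one face in $F^+$ conflicts with at most $D-1+\frac{\kappa}{2m_0}m_0<N$ vertices, contrary to (M1). So every low vertex has at least two faces in $F^+$.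

For each low vertex $v$ choose two faces $f\ne g$ of $v$ in $F^+$ and let $e_v$ be the edge drawn along $f\,v\,g$. Let $\mathcal H$ be the plane multigraph with node set $F^+\cup V_{\mathrm h}$ and these edges; it is loopless by (F2), and the high vertices are isolated nodes. Put $n=|F^+|+|V_{\mathrm h}|$; then $n\ge1$ since $V\ne\emptyset$. All of $V\cup F^+$ lies on the drawing of $\mathcal H$, so only tiny faces lie in its regions. When $\mathcal H$ has many more edges than nodes, most edges have a parallel edge immediately on each side, and such an edge leaves its vertex no room for a third face. A \emph{digon} is a region of $\mathcal H$ that is an open disc bounded by a cycle formed by two distinct edges. A low vertex $v$ is \emph{nice} if both sides of $e_v$ lie in digons. All other vertices, including the high ones, are \emph{exceptional}; they form the set $V_{\mathrm e}$.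

\begin{lemma}\label{lem:nice}
\begin{itemize}
\item[(i)] A nice vertex has exactly two faces; both are in $F^+$, and at least one is large.
\item[(ii)] At most $6n$ low vertices are exceptional.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let a digon be bounded by $e_u$ and $e_w$, with ends $f,g$. A tiny face $t$ in the digon would have all its neighbors in the closure by (F3), so $V(t)\subseteq\{u,w\}\subseteq V(f)$, contrary to (M2). So a digon contains no node of $B$. Let $v$ be nice, with $e_v$ joining $f$ and $g$. An edge of $B$ at $v$ other than $vf$, $vg$ would run in a digon at $e_v$ and end in a face in its closure, that is, in $f$ or $g$; this is impossible as $B$ is simple. Hence $d(v)=2$. By (M1), $(|V(f)|-1)+(|V(g)|-1)\ge N>D$, so $f$ or $g$ is large.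

(ii) If a plane multigraph is disconnected, some region has two components on its boundary: follow a curve between two components from its last point on the first component to its next point on the drawing. Adding an edge between the two components inside that region, and repeating, we extend $\mathcal H$ to a connected loopless plane multigraph $\mathcal H^+$ on the same $n$ nodes. Each added edge joined two components, so the added edges lie on no cycle of $\mathcal H^+$. Let $e^+$ and $r$ be the numbers of edges and regions of $\mathcal H^+$. If $e^+\le1$, there is at most one low vertex and we are done. Let $e^+\ge2$.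

Since there are no loops, every boundary walk has length at least $2$. A boundary walk traversing one edge twice and nothing else would mean that both ends have degree $1$, so that $e^+=1$. Thus a region with boundary walk of length $2$ is an open disc bounded by a cycle of two distinct edges. These edges lie on a cycle, so they belong to $\mathcal H$. The region is connected, open, disjoint from $\mathcal H$, and has its boundary in $\mathcal H$, so it is a region of $\mathcal H$, and hence a digon. Let $r_2$ be the number of such regions of $\mathcal H^+$. Counting sides gives $2e^+\ge2r_2+3(r-r_2)$, and with $r=2-n+e^+$ this becomes $e^+-r_2\le3n-6$. So at most $2e^+-2r_2\le6n-12$ sides lie outside these regions. Every exceptional low vertex $v$ has a side of $e_v$ among them.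
\end{proof}

Next we bound the number of high vertices. They are few because each needs many faces, while the total number of faces is controlled by the exceptional vertices.

\begin{lemma}\label{lem:count}
We have $L\ne\emptyset$,
\begin{equation}\label{eq:count}
e(V_{\mathrm e},F^+)\le28|F^+|\qquad\text{and}\qquad|F^+|\le2\cdot10^{-5}D|L| .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:nice}(ii), $|V_{\mathrm e}|\le|V_{\mathrm h}|+6n=7|V_{\mathrm h}|+6|F^+|$. By Lemma~\ref{lem:nice}(i), tiny faces have all their neighbors in $V_{\mathrm e}$, and by (M2) they have at least two. The tiny faces with two neighbors have distinct pairs of neighbors by (M2), and these pairs form a simple planar graph on $V_{\mathrm e}$ by (F2); so there are at most $3|V_{\mathrm e}|$ of them. If $x$ tiny faces have at least three neighbors, then $3x\le2(x+|V_{\mathrm e}|)$ by (F1), so $x\le2|V_{\mathrm e}|$. Therefore $|F|\le|F^+|+5|V_{\mathrm e}|\le31|F^+|+35|V_{\mathrm h}|$, and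
\[
\frac{\kappa}{2m_0}|V_{\mathrm h}|\le e(V_{\mathrm h},F)\le2|V_{\mathrm h}|+2|F|\le62|F^+|+72|V_{\mathrm h}| .
\]
By \eqref{eq:K}, $\kappa/(2m_0)\ge134=72+62$, so $|V_{\mathrm h}|\le|F^+|$. In particular $F^+\ne\emptyset$, because $n\ge1$. Now $|V_{\mathrm e}|\le13|F^+|$, and $e(V_{\mathrm e},F^+)\le2(|V_{\mathrm e}|+|F^+|)\le28|F^+|$.

Let $\nu$ be the number of nice vertices. Counting the edges of $B$ at $F^+$ gives $m_0|F^+|\le2\nu+28|F^+|$, so $2\nu\ge10^5|F^+|>0$. Every nice vertex has a large face, so $\nu\le D|L|$. This gives $L\ne\emptyset$ and the second bound in \eqref{eq:count}.
\end{proof}

\subsection{Finding the configuration}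

A candidate $g$ for the set $Z$ must have few exceptional vertices, since these cannot belong to $Y$, and it must satisfy $y_g\le2\kappa$. For $g\in M$ let $\ell(g)$ be the number of large faces that share a nice vertex with $g$. The other face of a nice vertex of $g$ is large, so $g$ has at most $\ell(g)\kappa$ nice vertices. Call $g\in M$ \emph{good} if $\ell(g)\le2$ and $|V(g)\cap V_{\mathrm e}|\le\kappa/3$, and let $Y_1$ be the set of nice vertices that have a good face. Each vertex of $Y_1$ has one large and one good face.

\begin{lemma}\label{lem:Y}
$|Y_1|\ge37\kappa|L|$.
\end{lemma}

\begin{proof}
There are at least $\frac12D|L|$ edges of $B$ at $L$. Each vertex of $Y_1$ accounts for one of them. We bound the others according to their end $v\in V$.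

\emph{$v$ is exceptional.} By \eqref{eq:count} there are at most $28|F^+|\le0.001D|L|$ such edges.

\emph{$v$ is nice with both faces in $L$.} By (F2) and (F1) at most $3|L|$ pairs of large faces share a nice vertex. Each pair shares at most $\kappa$ vertices, and each such vertex has two edges to $L$. This gives at most $6\kappa|L|$ edges.

\emph{$v$ is nice with a face in $M_3=\{g\in M:\ell(g)\ge3\}$.} Join $g\in M_3$ to $f\in L$ if they share a nice vertex. This graph is simple, bipartite and planar, so $3|M_3|\le\sum_{g\in M_3}\ell(g)\le2(|M_3|+|L|)$. Hence $|M_3|\le2|L|$ and $\sum_{g\in M_3}\ell(g)\le6|L|$, which gives at most $6\kappa|L|$ vertices $v$, each with one edge to $L$.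

\emph{$v$ is nice with a face $g\in M\setminus M_3$ such that $|V(g)\cap V_{\mathrm e}|>\kappa/3$.} By \eqref{eq:count} there are at most $84|F^+|/\kappa$ such faces $g$, each with at most $2\kappa$ nice vertices. This gives at most $168|F^+|\le0.004D|L|$ edges.

By Lemma~\ref{lem:nice}(i) these cases are exhaustive. Since $D\ge100\kappa$, we get $|Y_1|\ge(0.495D-12\kappa)|L|\ge37\kappa|L|$.
\end{proof}

On average a large face has $37\kappa$ vertices in $Y_1$, but we need $y_f\ge2\kappa$ for every $f\in X$. Discarding a deficient face $f$ removes its vertices from $Y$. This may leave a good face $g$ with too many vertices outside $Y$, so that $g$ must be discarded as well, which may make further large faces deficient. The process stops before $Y$ is empty because each discarded large face costs fewer than $7\kappa$ vertices. The condition $\ell(g)\le2$ bounds this cost and ensures that a good face that still matters is damaged only once.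

\begin{proof}[Proof of Proposition~\ref{prop:main} for $D\ge100\kappa$]
Start with $X=L$ and with $Z$ the set of good faces. At every stage let $Y$ be the set of vertices of $Y_1$ with one face in $X$ and the other in $Z$, and $y_f=|Y\cap V(f)|$; initially $Y=Y_1$. While some $f\in X$ has $y_f<2\kappa$, perform the following step: with $Y$ as it is before the step, remove $f$ from $X$ and remove from $Z$ every $g$ with $|Y\cap V(f)\cap V(g)|>\kappa/3$.

The sets $Y\cap V(f)\cap V(g)$, $g\in Z$, are disjoint subsets of $Y\cap V(f)$, since vertices of $Y$ have only two faces. As $y_f<6\cdot\kappa/3$, at most five faces $g$ are removed in a step. A removed face $g$ shares nice vertices with at most one large face other than $f$, and it shares at most $\kappa$ vertices with it. So a step removes fewer than $2\kappa+5\kappa$ vertices from $Y$. There are at most $|L|$ steps, and $L\ne\emptyset$, so by Lemma~\ref{lem:Y} the final set $Y$ is nonempty.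

Consider the final $X,Y,Z$ and a vertex of $Y$ with faces $f\in X$ and $g\in Z$. Then $y_f\ge2\kappa\ge\ell(g)\kappa\ge y_g$. At most $\kappa/3$ vertices of $V(g)$ are exceptional. A nice vertex of $V(g)\setminus Y$ lies in $Y_1$, and its large face has been removed from $X$. Since $\ell(g)\le2$ and $f$ is still in $X$, all these vertices have the same large face $f'$. Just before $f'$ was removed we had $f'\in X$ and $g\in Z$, so all nice vertices common to $f'$ and $g$ were in $Y$. Since $g$ was kept, there are at most $\kappa/3$ of them. Hence $|V(g)\setminus Y|\le\frac23\kappa\le0.99\kappa\le N-D$. The sets $X\subseteq L$ and $Z\subseteq M$ are disjoint, so $X,Y,Z$ contradict Lemma~\ref{lem:reducible}.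
\end{proof}

The two cases cover all values of $D$. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:main} and the conjecture.

\begin{thebibliography}{9}

\bibitem{bkw}
Borodin, Kostochka and Woodall,
\emph{List edge and list total colourings of multigraphs},
J.~Combin. Theory Ser.~B 71 (1997).

\bibitem{kahn}
Kahn,
\emph{Asymptotics of the chromatic index for multigraphs},
J.~Combin. Theory Ser.~B 68 (1996).

\bibitem{survey}
\emph{A survey on the cyclic coloring and its relaxations},
\texttt{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2369}.

\end{thebibliography}
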